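# Convex subsets of the ball up to orthogonal motions, and the Hilbert cube

## 1. Hyperspaces, support functions, orbit spaces

Fix $n\ge 2$. Write $\mathbb B=\mathbb B^n$ for the closed unit ball of $\mathbb R^n$, $S=\mathbb S^{n-1}$ for the unit sphere, and $C(S)$ for the continuous real functions on $S$ with the sup norm $\|\cdot\|$.

**Definition 1 (hyperspace).** $cc(\mathbb B^n)$ is the set of nonempty compact convex subsets of $\mathbb B^n$ with the Hausdorff metric
$$d_H(A,A')=\max\Big\{\sup_{b\in A'} d(b,A),\ \sup_{a\in A} d(a,A')\Big\}.$$

Example. $d_H(r\mathbb B,s\mathbb B)=|r-s|$ and $d_H(\{a\},\{b\})=|a-b|$. So the concentric balls form an arc in $cc(\mathbb B^n)$, and the singletons form a copy of $\mathbb B^n$.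

**Definition 2 (support function).** For a nonempty compact convex $A$, put $h_A(u)=\max_{a\in A}\langle a,u\rangle$, $u\in S$.

Example. $h_{r\mathbb B}\equiv r$, $h_{\{a\}}(u)=\langle a,u\rangle$, and the segment $[-v,v]$ has $h(u)=|\langle v,u\rangle|$.

Textbook facts: $A\mapsto h_A$ is a bijection onto the functions on $S$ whose 1-homogeneous extension to $\mathbb R^n$ is subadditive. Moreover $h_{A+A'}=h_A+h_{A'}$, $h_{tA}=th_A$ for $t\ge0$, $h_{\operatorname{conv}(A\cup A')}=\max(h_A,h_{A'})$, and $A\subset A'$ iff $h_A\le h_{A'}$. Since $A\subset A'+\delta\mathbb B$ iff $h_A\le h_{A'}+\delta$, we get $d_H(A,A')=\|h_A-h_{A'}\|$. Hence $cc(\mathbb B^n)$ is isometric to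
$$\mathcal K=\{h\in C(S):\ \text{the 1-homogeneous extension of }h\text{ is subadditive},\ h\le 1\}.$$
This set is convex and closed. Its members are 1-Lipschitz, because $h_A(u)-h_A(v)\le\max_{a\in A}\langle a,u-v\rangle\le|u-v|$, so it is compact by Arzelà–Ascoli. Subadditivity gives $h(u)+h(-u)\ge 0$, hence
$$-1\le h\le 1,\qquad \max h+\min h\ge 0,\qquad \|h\|=\max h\qquad(h\in\mathcal K). \tag{1}$$
(For the second inequality take $u$ where $h$ is minimal; then $\max h\ge h(-u)\ge -h(u)$.) Also $\max h_A=\max_{a\in A}|a|$.

**Definition 3 (orbit space).** Let $G\subset O(n)$ be a closed subgroup. It acts on $\mathcal K$ by $(gh)(u)=h(g^{-1}u)$, which is the action $A\mapsto g(A)$, since $h_{gA}(u)=\max\langle ga,u\rangle=h_A(g^{-1}u)$. The action is linear and isometric. Let $q:\mathcal K\to Y=\mathcal K/G$ be the orbit map; $Y$ carries the quotient topology.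

The formula $\rho(q(h),q(h'))=\min_{g\in G}\|h-gh'\|$ defines a metric on $Y$. The map $q$ is continuous from a compact space onto $(Y,\rho)$, so $\rho$ induces the quotient topology.

Example. The singletons modulo $O(n)$ form $\mathbb B^n/O(n)\cong[0,1]$, via $\{a\}\mapsto|a|$. The balls $r\mathbb B$ are the constants in $\mathcal K$, namely $L=[0,1]$ (a negative constant is not subadditive), and every $g$ fixes them. Put $[r]=q(r)$ and $\Lambda=q(L)$, the arc of balls. Then
$$q^{-1}(\Lambda)=L,\qquad \rho(q(h),[r])=\|h-r\|. \tag{2}$$

**Definition 4 (Hilbert cube).** $Q=[0,1]^{\aleph_0}$ with the product topology.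

Two facts due to Keller: $Q$ is homogeneous, and every infinite-dimensional compact convex subset of $\ell_2$ is homeomorphic to $Q$. Example: $Q$ minus a point is contractible. By homogeneity the point may be taken to be $0=(0,0,\dots)$. Then $x\mapsto(1-t)x+t(1,1,\dots)$ contracts $Q\setminus\{0\}$, because for $t>0$ all coordinates are at least $t$.

**Definition 5 (ANR, AR).** A metrizable space $Y$ is an ANR if, whenever it is embedded as a closed subset of a metrizable space, it is a retract of a neighborhood there. It is an AR if it is a retract of the whole space.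

Textbook facts: compact polyhedra are ANRs; open subsets and retracts of ANRs are ANRs; ANRs are locally contractible; a contractible ANR is an AR. Example: a simplex is an AR, a circle is an ANR but not an AR, and $\{0\}\cup\{1/k:k\ge1\}$ is not an ANR because it is not locally connected at $0$.

**Definition 6 (Z-set).** A closed subset $\Lambda$ of a compact metric space $Y$ is a Z-set if for every $\varepsilon>0$ there is a continuous map $Y\to Y\setminus\Lambda$ that is $\varepsilon$-close to the identity.

Example. In $[0,1]$ the point $0$ is a Z-set: use $x\mapsto\max(x,\varepsilon/2)$. The point $\frac12$ is not, since by the intermediate value theorem every self-map of $[0,1]$ that is $\frac14$-close to the identity takes the value $\frac12$.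

**Definition 7 (weakly contractible).** A space is weakly contractible if it is nonempty and every map $\mathbb S^j\to Z$, $j\ge0$, extends to the disc $\mathbb D^{j+1}$.

Example. $\ell_2\setminus\{0\}$ is weakly contractible. A map $f:\mathbb S^j\to\ell_2\setminus\{0\}$ has compact image, at distance $c>0$ from $0$. Truncating to the first $k$ coordinates moves the image by less than $c$ if $k$ is large, so the straight-line homotopy from $f$ to its truncation misses $0$. The truncated map can then be coned to $e_{k+1}$ along $(1-t)x+te_{k+1}\ne0$. We use this two-move argument repeatedly: approximate in a small space, then cone to a point outside it.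

## 2. The conjecture for $cc(\mathbb B^n)/O(n)$ and the theorem that settles it

A theorem of Nadler, Quinn and Stavrakas (1979) says that $cc(\mathbb B^n)\cong Q$ for $n\ge 2$. Now regard two convex sets as the same if an orthogonal map carries one to the other. Is the resulting space still a Hilbert cube? The slides "Hyperspaces of compact convex sets and their orbit spaces" contain the conjecture
$$cc(\mathbb B^n)/O(n)\not\cong Q .$$
We are to prove or disprove it for $n\ge2$. It is true for $n=2$ and false for every $n\ge3$, so as a statement about all $n\ge2$ it is disproved. We shall prove the following.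

**Theorem A.** Let $n\ge2$ and let $G\subset O(n)$ be a closed subgroup. Then $cc(\mathbb B^n)/G\cong Q$ if and only if it is not the case that $n=2$ and $G\supseteq SO(2)$. In particular $cc(\mathbb B^2)/O(2)\not\cong Q$, and $cc(\mathbb B^n)/O(n)\cong Q$ for all $n\ge 3$.

**Theorem B.** The same dichotomy holds for $M(n)/G$, where $M(n)=\{A\in cc(\mathbb B^n):A\cap\mathbb S^{n-1}\ne\emptyset\}$.

The closed subgroups of $O(2)$ containing $SO(2)$ are $SO(2)$ and $O(2)$, so there are exactly two exceptions.

## 3. The arc of balls in finitely many modes

Everything turns on how the arc $\Lambda$ sits in $Y$. We look at some pieces of $Y$ that can be computed by hand.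

An interval. For $n=1$ (outside our range) a convex set is $[a,b]\subset[-1,1]$. With $x=b$, $y=-a$ we get the triangle $x,y\le1$, $x+y\ge0$. The group $O(1)$ swaps $x$ and $y$, and the balls are the diagonal $x=y$. The quotient is the triangle with vertices $(1,1),(0,0),(1,-1)$, and the arc of balls is one of its edges.

Linear modes. The functions $r+\langle a,u\rangle$ in $\mathcal K$ are the support functions of the balls $a+r\mathbb B\subset\mathbb B$, so $r\ge 0$ and $r+|a|\le1$. Modulo $O(n)$ we get the triangle $\{(r,s):r,s\ge0,\ r+s\le1\}$, $s=|a|$. The arc is the edge $s=0$.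

Quadratic modes for $n=3$. Small perturbations $\frac12+u^{T}\!Au$ with $A$ symmetric and traceless are support functions, since they are $C^2$-close to a positive constant. For $|A|$ fixed and small, the $O(3)$-orbit is given by the ordered eigenvalues $\lambda_1\ge\lambda_2\ge\lambda_3$ with sum $0$ and fixed norm. These form a closed arc of a circle. So the link of the ball $\frac12\mathbb B$ in this piece is contractible.

Fourier modes for $n=2$. Write $u=(\cos\vartheta,\sin\vartheta)$ and
$$h=\tfrac12+\operatorname{Re}\bigl(z_1e^{i\vartheta}+z_2e^{2i\vartheta}+z_3e^{3i\vartheta}\bigr),\qquad |z_j|\le\tfrac1{32}.$$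
In the plane a $C^2$ function is a support function iff $h+h''\ge0$. Here $h+h''=\frac12-3\operatorname{Re}(z_2e^{2i\vartheta})-8\operatorname{Re}(z_3e^{3i\vartheta})\ge\frac12-\frac{11}{32}>0$, and $h\le\frac12+\frac3{32}<1$, so $h\in\mathcal K$. Rotation by $\phi$ sends $z_j$ to $\lambda^jz_j$ with $\lambda=e^{-i\phi}$, and the reflection $\vartheta\mapsto-\vartheta$ conjugates all $z_j$.

With $z_3=0$, consider the sphere $|z_1|^2+|z_2|^2=\text{const}$ modulo $SO(2)$. An orbit is determined by $|z_1|$ and the argument of $\bar z_1^2z_2$, which is meaningless at the two extreme values of $|z_1|$. So the quotient is the suspension of a circle, a 2-sphere. Modulo $O(2)$ the argument is folded, and we get the suspension of an arc, a disc: degree 2 has disappeared.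

With all three modes, $(\mathbb C^3\setminus 0)/SO(2)$ is homotopy equivalent to the quotient of $\mathbb C^3\setminus0$ by $\mathbb C^*$ acting with weights $1,2,3$. Via $(w_1,w_2,w_3)\mapsto(w_1,w_2^2,w_3^3)$ this is $\mathbb{CP}^2/(\mathbb Z_2\times\mathbb Z_3)$. Modulo $O(2)$ we divide further by conjugation. Rational cohomology of a quotient by a finite group is the invariant part. The group $\mathbb Z_2\times\mathbb Z_3$ acts trivially on $H^*(\mathbb{CP}^2;\mathbb Q)$, as it lies in a connected group. Conjugation acts by $-1$ on $H^2$ and by $+1$ on $H^4$. So a class of degree 4 survives around the arc of balls. For $n=2$ we shall see that a class of degree 4 survives when all modes are admitted.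

One difference between $n=2$ and $n\ge3$ is already visible. For $n=2$ a nonconstant $h$ has a finite stabilizer in $O(2)$. For $n\ge3$ stabilizers can be large: the segment $[-v,v]$ is invariant under all rotations fixing $v$.

## 4. Polynomial smoothing and a non-polynomial push

This section builds two equivariant operations. One moves $\mathcal K$ into polynomials; the other moves nonconstant functions off the polynomials.

Let $W_d\subset C(S)$ be the space of restrictions to $S$ of polynomials of degree $\le d$. It is finite-dimensional, $O(n)$-invariant, contains the constants, and increases with $d$. By analyticity, and since $S$ is connected ($n\ge2$),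
$$\text{an element of }W_d\text{ that is constant on a nonempty open subset of }S\text{ is constant.} \tag{3}$$
Call $h\in C(S)$ non-polynomial if $h\notin\bigcup_dW_d$.

**Smoothing.** For $k\ge1$ put
$$P_kh=\int_{SO(n)}\kappa_k(g)\,(gh)\,dg,\qquad \kappa_k(g)=c_k(n+\operatorname{tr}g)^k\ge0,\qquad \int\kappa_k=1 .$$

(a) $P_k$ commutes with $O(n)$: for $a\in O(n)$,
$$P_k(ah)=\int\kappa_k(g)\,a(a^{-1}ga)h\,dg=a\int\kappa_k(aga^{-1})\,gh\,dg=aP_kh,$$
as $\kappa_k$ and $dg$ are invariant under conjugation by $O(n)$. Also $P_k1=1$ and $\|P_kh\|\le\|h\|$. Finally $P_k(\mathcal K)\subset\mathcal K$, since $P_kh$ is an average of elements of a compact convex invariant set.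

(b) $P_k\to\mathrm{id}$ uniformly on compact sets. The function $n+\operatorname{tr}g$ on $SO(n)$ is maximal only at $g=e$, so the measures $\kappa_k\,dg$ converge weakly to $\delta_e$. If $C\subset C(S)$ is compact, $\omega(g)=\sup_{h\in C}\|gh-h\|$ is continuous with $\omega(e)=0$, and $\|P_kh-h\|\le\int\kappa_k\,\omega\,dg\to0$ for $h\in C$.

(c) $P_k(C(S))\subset W_{d(k)}$ for some $d(k)$. Fix $e_1\in S$. Substituting $b=g^{-1}a$,
$$(P_kh)(ae_1)=\int\kappa_k(ab^{-1})\,h(be_1)\,db\qquad(a\in SO(n)).$$
As $\kappa_k(ab^{-1})$ is a polynomial in the entries of $a$ and $b$, it is a finite sum $\sum_ip_i(a)s_i(b)$. So all functions $a\mapsto(P_kh)(ae_1)$ lie in the span of the $p_i$, and $P_k$ has finite rank, $SO(n)$ being transitive on $S$. Let $\mathcal H_j$ be the spherical harmonics of degree $j$, so $W_d=\bigoplus_{j\le d}\mathcal H_j$. Since $P_k\mathcal H_j\subset\mathcal H_j$ and the rank is finite, $P_k\mathcal H_j=0$ for $j\ge j_0$. The sum of all $\mathcal H_j$ is dense in $C(S)$ and $\bigoplus_{j<j_0}\mathcal H_j$ is closed, so $P_k(C(S))\subset\bigoplus_{j<j_0}\mathcal H_j$.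

**The push.** For nonconstant $h=h_A\in\mathcal K$ put
$$\Xi(h)=\tfrac12\max\bigl(h+1,\ s\bigr),\qquad s=1+\tfrac12(\max h+\min h)\in[1,2].$$
This is the support function of $\frac12\operatorname{conv}\bigl((A+\mathbb B)\cup s\mathbb B\bigr)$, and $0\le\Xi(h)\le1$ by (1), so $\Xi(h)\in\mathcal K$. The map $\Xi$ is continuous and $O(n)$-equivariant. On the nonempty open set where $h<\frac12(\max h+\min h)$ we have $\Xi(h)=s/2$; at a maximum point of $h$ we have $\Xi(h)>s/2$. So $\Xi(h)$ is nonconstant but constant on an open set, and by (3) it is non-polynomial.

Example. For the segment $[-v,v]$ with $|v|=1$: $h=|\langle v,u\rangle|$, $s=\frac32$, and $\Xi(h)=\frac12\max(|\langle v,u\rangle|+1,\frac32)$. It equals $\frac34$ on the band $|\langle v,u\rangle|\le\frac12$ and reaches $1$ at $\pm v$.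

**Lemma 1.** Let $H\subset O(n)$ be a closed subgroup that is not transitive on $S$, $r\in[0,1]$, $\varepsilon>0$. There is an $H$-invariant non-polynomial $D\in\mathcal K$ with $\|D-r\|<\varepsilon$.

Proof. Take $v\in S$ and let $f(u)=\max_{a\in H}\langle av,u\rangle$, the support function of $\operatorname{conv}(Hv)$. It is $H$-invariant, lies in $\mathcal K$, and $f(u)=1$ iff $u\in Hv$. As $Hv\ne S$, $f$ is nonconstant. Put $D=(1-\delta)r+\delta\,\Xi(f)$ with $0<\delta<\min(\varepsilon,1)$. Then $\|D-r\|=\delta\|\Xi(f)-r\|\le\delta<\varepsilon$, and $D$ is non-polynomial because $\Xi(f)$ is. $\square$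

With $H$ trivial, Lemma 1 shows that nonconstant functions accumulate at every constant, so $Y\setminus\Lambda$ is dense in $Y$.

## 5. The orbit space is a compact AR

We need real algebraic geometry here and in Section 9. The following facts are in Bochnak–Coste–Roy, *Real Algebraic Geometry*. Closed subgroups of $O(n)$ are real algebraic, and they act polynomially on $W_d$ (indeed $(gf)(u)=f(g^{T}u)$). Sets defined from semialgebraic sets by first-order formulas are semialgebraic (Tarski–Seidenberg). Semialgebraic sets are locally contractible with finitely many components; two points of one component are joined in it by a continuous path that is $C^1$ off finitely many parameters; compact semialgebraic sets are polyhedra. If $G$ acts on a finite-dimensional $W$ as above, finitely many generators of the algebra of $G$-invariant polynomials form a proper map $\theta$ which induces a homeomorphism $W/G\cong\theta(W)$. So for a $G$-invariant semialgebraic $Z\subset W$, $Z/G$ is homeomorphic to the semialgebraic set $\theta(Z)$. Finally, dimensions of fibers (a consequence of Hardt's triviality theorem):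

(FD) Let $f:Z\to Z'$ be semialgebraic. If all fibers have dimension $\le a$, then $\dim Z\le\dim f(Z)+a$. If all nonempty fibers have dimension $\ge a$, then $\dim Z\ge\dim f(Z)+a$.

Example. For $O(n)$ on $\mathbb R^n$ take $\theta(x)=|x|^2$, giving $\mathbb R^n/O(n)\cong[0,\infty)$.

The set $\mathcal K_d:=\mathcal K\cap W_d$ is given by the first-order conditions of subadditivity and $h\le1$, so it is compact semialgebraic, and $\mathcal K_d/G$ is a compact polyhedron. ($\mathcal K_1/O(n)$ is the triangle of Section 3.)

**Lemma 2.** $Y=\mathcal K/G$ is a compact AR, for every closed $G\subset O(n)$.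

Proof. By (a) and (c), $P_k$ induces $\alpha_k:Y\to\mathcal K_{d(k)}/G$; let $\beta_k:\mathcal K_{d(k)}/G\to Y$ be induced by inclusion. The homotopy $q(h)\mapsto q((1-t)h+tP_kh)$ is well defined by equivariance and stays in $Y$ by convexity. It joins $\mathrm{id}$ to $\beta_k\alpha_k$, and its tracks have diameter at most $2\sup_{\mathcal K}\|P_kh-h\|$, which tends to $0$ by (b). So $Y$ is homotopy dominated by compact polyhedra with arbitrarily fine control. By Hanner's theorem (a metrizable space that is homotopy dominated by ANRs with arbitrarily fine control is an ANR; Ark. Mat. 1 (1951)), $Y$ is an ANR. It is contractible via $h\mapsto(1-t)h$, hence an AR. $\square$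

## 6. Disjoint images, and why equivariant perturbations get stuck on balls

Toruńczyk's theorem (Fund. Math. 106 (1980)) says: a compact AR $Y$ is homeomorphic to $Q$ iff for every $m\ge1$ any two maps $I^m\to Y$ can be approximated arbitrarily closely by maps with disjoint images. It is enough to find, for each $\varepsilon>0$, two maps $f_1,f_2:Y\to Y$ with disjoint images that are close to the identity: then compose.

The natural attempt is to look for equivariant maps $F_1,F_2:\mathcal K\to\mathcal K$ close to the identity, with $F_1$ landing in $W_d$ and $F_2$ off $W_d$; as $W_d$ is invariant, the induced maps of $Y$ have disjoint images. If $G$ is not transitive on $S$, this works at once: take $D$ to be $G$-invariant and non-polynomial (Lemma 1), $F_1=P_k$ and $F_2=(1-\tau)P_k+\tau D$ with $\tau$ small. Then $F_1(\mathcal K)\subset W_{d(k)}$, and $F_2(h)$ is never polynomial.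

If $G$ is transitive, as $O(n)$ is, a $G$-invariant function is constant and no such $D$ exists. The push $\Xi$ replaces $D$ only at nonconstant $h$. And here is the exact obstruction: an equivariant $F:\mathcal K\to\mathcal K$ sends the fixed set $L$ into itself. If $\|F(h)-h\|\le\varepsilon\le\frac12$ for all $h$, then $F|_L:[0,1]\to[0,1]$ moves points by at most $\varepsilon$, and its image contains $[\varepsilon,1-\varepsilon]$ by the intermediate value theorem. So any two such maps have intersecting images, already along $\Lambda$. We must therefore first move $Y$ off $\Lambda$ by a map that does not come from an equivariant map of $\mathcal K$. That this suffices is the next lemma.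

**Lemma 3.** If $\Lambda$ is a Z-set in $Y$, then $Y\cong Q$.

Proof. Let $0<\varepsilon$ and let $\sigma:Y\to Y\setminus\Lambda$ be $\varepsilon$-close to $\mathrm{id}$. Then $\tilde C=q^{-1}(\sigma(Y))$ is a compact $G$-invariant subset of $\mathcal K\setminus L$. For $k$ large, $\|P_kh-h\|<\varepsilon$ on $\tilde C$ and $P_k\tilde C\cap L=\emptyset$, because $\operatorname{dist}(h,L)$ is bounded below on $\tilde C$. Let $d=d(k)$, $0<\tau<\min(1,\varepsilon/2)$, and define $G$-maps $\tilde C\to\mathcal K$ by
$$F_1(h)=P_kh\in W_d,\qquad F_2(h)=(1-\tau)P_kh+\tau\,\Xi(P_kh).$$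
Here $P_kh$ is a nonconstant polynomial, so $\Xi(P_kh)$ is defined and non-polynomial, and $F_2(h)$ is non-polynomial. Moreover $\|F_1(h)-h\|<\varepsilon$ and $\|F_2(h)-h\|<\varepsilon+2\tau<2\varepsilon$. The induced maps $\sigma(Y)\to Y$, composed with $\sigma$, give $f_1,f_2:Y\to Y$ that are $3\varepsilon$-close to $\mathrm{id}$. We have $f_1(Y)\subset q(\mathcal K\cap W_d)$ and $f_2(Y)\subset q(\mathcal K\setminus W_d)$, and these sets are disjoint since $W_d$ is $G$-invariant. By Lemma 2 and Toruńczyk's theorem, $Y\cong Q$. $\square$

## 7. Punctured neighborhoods and the Z-set property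

For $r\in[0,1]$ and $\varepsilon>0$ put
$$\tilde U=\{h\in\mathcal K:\|h-r\|<\varepsilon\},\qquad Z_{r,\varepsilon}=(\tilde U\setminus L)/G=\{z\in Y:\rho(z,[r])<\varepsilon\}\setminus\Lambda,$$
the last equality by (2). The set $\tilde U$ is convex and $O(n)$-invariant.

**Lemma 4.** If all $Z_{r,\varepsilon}$ are weakly contractible, then $\Lambda$ is a Z-set in $Y$.

**Step 1: filling small spheres off $\Lambda$.** The purpose is to show: for each $\varepsilon>0$ there is $\lambda(\varepsilon)\in(0,\varepsilon]$ such that every map $\mathbb S^j\to Y\setminus\Lambda$ ($j\ge0$) with image of diameter $<\lambda(\varepsilon)$ extends to $\mathbb D^{j+1}\to Y\setminus\Lambda$ with image of diameter $<\varepsilon$.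

Put $\eta=\varepsilon/8$. First we fill in $Y$. Embed $Y$ isometrically in the Banach space $C(Y)$ by $y\mapsto\rho(y,\cdot)$, and let $R:V\to Y$ be a retraction of a neighborhood, which exists by Lemma 2. By compactness there is $\delta\in(0,\eta]$ such that $\|x-y\|<\delta$ with $y\in Y$ implies $x\in V$ and $\|R(x)-y\|<\eta/3$. A map $\mathbb S^j\to Y$ with image of diameter $<\delta$ containing a point $y$ extends linearly over the cone with apex $y$; all points of the cone are within less than $\delta$ of $y$. Composing with $R$ gives an extension $\mathbb D^{j+1}\to Y$ whose image lies within $\eta/3$ of $y$, so has diameter $<\eta$.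

Put $\lambda(\varepsilon)=\delta$, and take $\mathbb S^j\to Y\setminus\Lambda$ with image of diameter $<\delta$. If some point of the image has distance $\ge\eta$ from $\Lambda$, the extension just built misses $\Lambda$, its diameter being $<\eta$. Otherwise some point of the image has distance $<\eta$ from some $[r]$, and the whole image lies within $\eta+\delta\le2\eta$ of $[r]$, strictly. So it lies in $Z_{r,2\eta}$, which is weakly contractible. An extension inside $Z_{r,2\eta}$ has diameter $\le4\eta<\varepsilon$.

**Step 2: building the map skeleton by skeleton.** The purpose is to construct $\sigma:Y\to Y\setminus\Lambda$ that is $\varepsilon$-close to $\mathrm{id}$. By the proof of Lemma 2 there are $\alpha:Y\to P$ and $\beta:P\to Y$ with $P$ a compact polyhedron and $\beta\alpha$ $\varepsilon/2$-close to $\mathrm{id}$. It suffices to approximate $\beta$ within $\varepsilon'=\varepsilon/2$ by $\beta':P\to Y\setminus\Lambda$, and put $\sigma=\beta'\alpha$.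

Let $m=\dim P$, $\varepsilon_m=\varepsilon'/3$, and $\varepsilon_{i-1}=\lambda(\varepsilon_i)/3$ for $i=m,\dots,1$; thus $\varepsilon_0\le\dots\le\varepsilon_m$. Triangulate $P$ so finely that $\operatorname{diam}\beta(\Delta)<\varepsilon_0$ for all simplices $\Delta$. For each vertex $v$ choose $\beta'(v)\in Y\setminus\Lambda$ with $\rho(\beta'(v),\beta(v))<\varepsilon_0$, which is possible since $Y\setminus\Lambda$ is dense. Now extend $\beta'$ over skeleta so that $\operatorname{diam}\beta'(\Delta)<\varepsilon_i$ for every $i$-simplex $\Delta$, $i\ge1$. Step 1 allows this. For $i=1$ the two endpoints have images at distance $<3\varepsilon_0=\lambda(\varepsilon_1)$. For $i\ge2$ any two facets of $\Delta$ meet, so $\operatorname{diam}\beta'(\partial\Delta)<2\varepsilon_{i-1}<\lambda(\varepsilon_i)$. For $x\in\Delta$ and a vertex $v$ of $\Delta$,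
$$\rho(\beta'(x),\beta(x))\le\rho(\beta'(x),\beta'(v))+\rho(\beta'(v),\beta(v))+\rho(\beta(v),\beta(x))<\varepsilon_m+2\varepsilon_0\le\varepsilon'.\qquad\square$$

## 8. Coning above the orbit space, and the normalizer of a maximal torus

It remains to decide when the $Z_{r,\varepsilon}$ are weakly contractible. We begin in $\tilde U\setminus L$, before dividing by $G$. Put $X_d=(\tilde U\cap W_d)\setminus L$. This set is semialgebraic, $O(n)$-invariant, and open in the compact set $\mathcal K_d$, hence locally closed in $W_d$. Note $P_k\tilde U\subset\tilde U$, since $\|P_kh-r\|=\|P_k(h-r)\|\le\|h-r\|$.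

**Lemma 5.** Let $r\in[0,1]$, $\varepsilon>0$, with no hypothesis on $G$.

1. If $C\subset\tilde U\setminus L$ is compact, then for large $k$ we have $(1-t)h+tP_kh\in\tilde U\setminus L$ for all $h\in C$, $t\in[0,1]$. In particular $P_kC\subset X_{d(k)}$.
2. If $h\in\tilde U\cap W_d$ and $D\in\tilde U$ is non-polynomial, then $(1-t)h+tD\in\tilde U\setminus L$ for $0<t\le1$.
3. $\tilde U\setminus L$ is weakly contractible, and $X_d\ne\emptyset$ for all large $d$.

Proof. (1) On $C$ the distance to the line $\mathbb R\cdot1$ is bounded below by a positive constant, and $P_k\to\mathrm{id}$ uniformly on $C$. So for large $k$ the segment from $h$ to $P_kh$ misses the constants; it stays in $\tilde U$ by convexity. (2) If $(1-t)h+tD$ were constant with $t>0$, then $D\in W_d$. (3) By Lemma 1 with $H$ trivial there is a non-polynomial $D\in\tilde U\setminus L$. A map $\mathbb S^j\to\tilde U\setminus L$ is homotopic there to a map into some $X_d$ by (1), and then to the constant $D$ by (2). By (1) some $X_d$ is nonempty, and the $X_d$ increase with $d$. $\square$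

Can we cone in the quotient? The straight line to $D$ descends to $(\tilde U\setminus L)/H$ precisely when $D$ is $H$-invariant, and for transitive $H$ an invariant $D$ is constant. So one cannot cone in $(\tilde U\setminus L)/G$ itself. What one can do is cone in $(\tilde U\setminus L)/N$ for a subgroup $N\subset G$ that is not transitive on $S$, and then transfer the vanishing of cohomology from $N$ to $G$. The transfer loses nothing when $\chi(G/N)=1$, where $\chi$ is the Euler characteristic. The normalizer of a maximal torus has both properties.

**Definition 8.** A maximal torus $T$ of $G$ is a maximal connected compact abelian subgroup; $N=N_G(T)$ is its normalizer.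

Example. In $G=SO(3)$ let $T$ be the rotations about the $x_3$-axis. Then $N$ consists of the rotations preserving that axis, and $G/N=\mathbb{RP}^2$, the set of axes, so $\chi(G/N)=1$. The $N$-orbit of the north pole is $\{\pm e_3\}$, so $N$ is not transitive on $\mathbb S^2$. In $G=O(2)$, by contrast, $T=SO(2)$ and $N=O(2)$ is transitive on $\mathbb S^1$.

**Lemma 6.** Suppose it is not the case that $n=2$ and $G\supseteq SO(2)$. Let $T$ be a maximal torus of $G$ and $N=N_G(T)$. Then (i) $\chi(G/N)=1$; (ii) $N$ is not transitive on $S$; (iii) for every $g\in G$ the closed subgroup $\overline{\langle g\rangle}$ is not transitive on $S$.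

Proof. (i) The group $\operatorname{Aut}T$ is discrete, so the identity component $N_0$ centralizes $T$. Thus $T$ is a central maximal torus of the compact connected group $N_0$. The maximal tori of $N_0$ are all conjugate and cover $N_0$, so $N_0=T$. Now let $T$ act on $G/N$. A coset $gN$ is fixed iff $g^{-1}Tg\subset N$, iff $g^{-1}Tg\subset N_0=T$ by connectedness, iff $g\in N$. So there is exactly one fixed point, and $\chi(G/N)=\chi((G/N)^T)=1$.

(ii), (iii) Let $H$ be $N$ or $\overline{\langle g\rangle}$. In both cases $H_0$ is a torus: $N_0=T$, and $\overline{\langle g\rangle}$ is compact abelian. Suppose $H$ is transitive. Then $S$ is a finite disjoint union of closed $H_0$-orbits, and as $S$ is connected, $H_0$ is transitive. An abelian group acting effectively and transitively has trivial stabilizers, so $H_0$ is homeomorphic to $\mathbb S^{n-1}$. A torus of dimension $n-1\ge1$ has infinite fundamental group, and $\mathbb S^{n-1}$ is simply connected for $n\ge3$; so $n=2$. Then $H_0=SO(2)\subset G$, which is excluded. $\square$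

## 9. A transfer for $X/N\to X/G$

**Conventions on cohomology.** Cohomology is sheaf cohomology with constant coefficients unless said otherwise. All spaces are metrizable; quotients of metrizable spaces by compact groups are metrizable. From Bredon, *Sheaf Theory*, we use:

* (S1) On paracompact Hausdorff locally contractible spaces, sheaf cohomology agrees naturally with singular cohomology. This applies to open subsets of ANRs and to semialgebraic sets.
* (S2) Homotopic maps induce the same map.
* (S3) For a closed map $f:E\to E'$ of metrizable spaces, the stalk of $R^qf_*A$ at $y$ is $H^q(f^{-1}(y);A)$.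

From (S3) and the Leray spectral sequence one gets the Vietoris–Begle theorem: if $f$ is also surjective, its fibers are connected, and $H^i(f^{-1}(y);A)=0$ for $0<i\le k$, then $A\to f_*A$ is an isomorphism, $R^qf_*A=0$ for $0<q\le k$, and $f^*$ is an isomorphism in degrees $\le k$. Example: for the height function $f:\mathbb S^2\to[-1,1]$ the inner fibers are circles, so the theorem only applies with $k=0$; and $f^*$ is indeed not an isomorphism in degree 2.

**Index.** For a continuous vector field $v$ on a compact manifold $M$ and an open $\Omega\subset M$ in which $v$ has compact zero set, let $\operatorname{ind}(v,\Omega)\in\mathbb Z$ be the Poincaré–Hopf index. It is additive over disjoint open sets containing the zeros, invariant under diffeomorphisms, and invariant under homotopies of $v$ without zeros on the frontier of a relatively compact $\Omega$; and $\operatorname{ind}(v,M)=\chi(M)$. Example: the gradient of the height function on $\mathbb S^2$ has index $1$ at each pole, and $1+1=\chi(\mathbb S^2)$.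

The following is due to R. Oliver (Ann. of Math. 103 (1976); Proc. AMS 97 (1986)). We prove the case we need.

**Lemma 7.** Let $N\subset G\subset O(n)$ be closed subgroups, $W=W_d$, $X\subset W$ a locally closed $G$-invariant subset, $A$ an abelian group, $p:X/N\to X/G$ the projection. There is a homomorphism $t:H^*(X/N;A)\to H^*(X/G;A)$ with $t\circ p^*=\chi(G/N)\cdot\mathrm{id}$. In particular $p^*$ is injective if $\chi(G/N)=1$.

The plan: the fiber of $p$ over $Gx$ consists of the $N$-orbits in $Gx$. We choose one $N$-invariant polynomial $\psi$ that has only finitely many critical $N$-orbits on every $G$-orbit, and weight each critical $N$-orbit by an index computed on $G/N$. The weights over one point add up to $\chi(G/N)$, and summing a locally constant function against the weights is the transfer. Here is the simplest picture, with $G=SO(3)$ acting on $\mathbb R^3$ and $N$ the normalizer of the rotations about the $x_3$-axis. Take $\psi(x)=x_3^2$. On the sphere through $x\neq0$ the critical $N$-orbits are the pair of poles and the equator. On $G/N=\mathbb{RP}^2$ the corresponding function sends a unit axis $\pm\ell$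 to $\langle x,\ell\rangle^2$. It has a nondegenerate maximum at $\ell=\pm x/|x|$, of index $1$, and a circle of minima. Since $\chi(\mathbb{RP}^2)=1$, the circle has index $0$. So the poles get weight $1$ and the equator weight $0$.

### 9.1 A polynomial with finitely many critical $N$-orbits on every $G$-orbit

The purpose of this part is to find an $N$-invariant polynomial $\psi$ on $W$ such that for every $x\in W$ the critical set of $\psi|_{Gx}$ is a finite union of $N$-orbits.

Let $w=\dim W$, $\ell=w+2$, let $\mathfrak n\subset\mathfrak g$ be the Lie algebras of $N\subset G$, and $\xi_1,\dots,\xi_p$ a basis of $\mathfrak g$. For $y\in W$ the tangent space of $Gy$ at $y$ is $\mathfrak gy$. The stabilizer $N_y$ acts on it and preserves $\mathfrak ny$, since $a\xi y=(\operatorname{Ad}_a\xi)y$ for $a\in N_y$. Let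
$$I_y=\{\alpha\in(\mathfrak gy)^*:\alpha|_{\mathfrak ny}=0,\ \alpha\text{ is }N_y\text{-invariant}\}\cong\bigl((\mathfrak gy/\mathfrak ny)^*\bigr)^{N_y},\qquad c(y)=\dim I_y=\dim(\mathfrak gy/\mathfrak ny)^{N_y}.$$
The differential at $y$ of an $N$-invariant function on $Gy$ lies in $I_y$. Let $\mathcal E_m$ be the space of $N$-invariant polynomials on $W$ of degree $\le m$.

**Step 1: prescribing values and differentials on one orbit.** The purpose is to see that invariant polynomials are flexible enough. Let $y_1,\dots,y_\ell$ lie in one orbit $O=Gx$ and in pairwise distinct $N$-orbits, and consider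
$$J_m:\mathcal E_m\to\bigoplus_{j}(\mathbb R\oplus I_{y_j}),\qquad\psi\mapsto\bigl(\psi(y_j),\,d(\psi|_O)_{y_j}\bigr)_j .$$
We claim that $J_m$ is onto for large $m$, depending on the tuple.

Given $s_j\in\mathbb R$ and $\alpha_j\in I_{y_j}$, there is $f\in C^\infty(O)^N$ with $f(y_j)=s_j$ and $df_{y_j}=\alpha_j$. To get it, take disjoint tubes $N\times_{N_{y_j}}\Sigma_j$ in $O$ around the orbits $Ny_j$, with $\Sigma_j$ a ball in $\mathfrak gy_j/\mathfrak ny_j$ (slice theorem). The function $[g,v]\mapsto s_j+\alpha_j(v)$ is well defined because $\alpha_j$ is $N_{y_j}$-invariant; cut it off by an $N$-invariant function.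

As $O$ is a compact submanifold, $f$ extends to a smooth function on $W$. By Weierstrass approximation in $C^1$ on a ball containing $O$, there are polynomials $p_i$ with $p_i|_O\to f$ in $C^1(O)$. The averaging $u\mapsto\int_Nu(a\,\cdot)\,da$ is continuous on $C^1(O)$, fixes $f$, and sends polynomials to $N$-invariant polynomials. So $N$-invariant polynomials converge to $f$ in $C^1(O)$. Hence the increasing union of the images of the $J_m$ is a dense linear subspace of a finite-dimensional space, so it is the whole space, and $J_m$ is onto for large $m$.

**Step 2: one degree for all tuples.** The purpose is to make $m$ independent of the tuple. Let $\mathcal T\subset W^\ell$ be the set of all tuples as in Step 1. Embed $I_y\hookrightarrow\mathbb R^p$ by $\alpha\mapsto(\alpha(\xi_iy))_i$; this is injective because the $\xi_iy$ span $\mathfrak gy$. As $d(\psi|_O)_y(\xi_iy)=D\psi(y)(\xi_iy)$, the resulting matrix of $J_m$ has entries polynomial in $(y_1,\dots,y_\ell)$. For $\gamma=(c_j)$ let $\mathcal T_\gamma$ be the part of $\mathcal T$ where $c(y_j)=c_j$ for all $j$. On $\mathcal T_\gamma$, $J_m$ is onto iff its rank is $\ell+\sum c_j$,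 that is, iff the tuple is not in the algebraic set $Z_m$ where all minors of that size vanish. The sets $Z_m$ decrease with $m$, since $\mathcal E_m\subset\mathcal E_{m+1}$, hence they stabilize; and $\mathcal T_\gamma\cap\bigcap_mZ_m=\emptyset$ by Step 1. So $\mathcal T_\gamma\cap Z_m=\emptyset$ for large $m$. There are finitely many $\gamma$; fix $m$ good for all of them, and write $\mathcal E=\mathcal E_m$, $J=J_m$.

**Step 3: strata and their dimensions.** The purpose is to stratify tuples by orbit type and by $c$. The group $N$ has finitely many orbit types $\tau$ on the representation $W$; let $b_\tau$ be the dimension of $N$-orbits of type $\tau$. The following sets are first-order definable, hence semialgebraic: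

* $\{y:y\text{ has type }(H)\}$, by $\exists a\in N\ \forall g\in N:\ gy=y\Leftrightarrow a^{-1}ga\in H$;
* $\{y:c(y)\ge c\}$, by the existence of $c$ linear functionals on $W$ that vanish on $\mathfrak ny$, have $N_y$-invariant restrictions to $\mathfrak gy$, and whose vectors of values on $\xi_1y,\dots,\xi_py$ are linearly independent;
* $\mathcal T$, by $\exists g_j\in G:\ y_j=g_jy_1$ and $\forall a\in N:\ ay_i\ne y_j$ for $i\ne j$.

Let $O$ be a $G$-orbit and $y\in O$ of type $\tau$. A point $[g,v]$ of a tube $N\times_{N_y}\Sigma_y\subset O$ around $Ny$ has stabilizer $g(N_y)_vg^{-1}$. This is conjugate to $N_y$ iff $(N_y)_v=N_y$, because a closed subgroup of a compact Lie group that is isomorphic to the whole group has the same dimension and number of components, so it is the whole group. Hence the points of type $\tau$ in the tube form $N\times_{N_y}\Sigma_y^{N_y}=(N/N_y)\times\Sigma_y^{N_y}$, a manifold of dimension $b_\tau+c(y)$. Therefore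
$$\dim\{y\in O:\ y\text{ of type }\tau,\ c(y)=c\}\le b_\tau+c. \tag{4}$$

**Step 4: a generic $\psi$ has few critical $N$-orbits on each level.** The purpose is to choose $\psi$ by counting dimensions. For $\sigma=(\tau_j,c_j)_{j\le\ell}$ let $\mathcal T_\sigma\subset\mathcal T$ be the tuples with $y_j$ of type $\tau_j$ and $c(y_j)=c_j$. Map $\mathcal T_\sigma\to\theta(W)$ by $(y_j)\mapsto\theta(y_1)$. We have $\dim\theta(W)\le w$, and each fiber consists of tuples in one orbit, so (4) and (FD) give
$$\dim\mathcal T_\sigma\le w+\sum_j(b_{\tau_j}+c_j).$$
Let
$$\mathcal B_\sigma=\{(\psi,y)\in\mathcal E\times\mathcal T_\sigma:\ \text{all }y_j\text{ are critical for }\psi|_{Gy_1},\ \psi(y_1)=\dots=\psi(y_\ell)\}.$$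
Its fiber over $y\in\mathcal T_\sigma$ is the preimage under the onto map $J$ of the subspace where all differentials vanish and all values agree, so it has codimension $(\ell-1)+\sum c_j$ in $\mathcal E$. By (FD) and $\ell=w+2$,
$$\dim\mathcal B_\sigma\le\dim\mathcal E+w-(\ell-1)+\sum_jb_{\tau_j}=\dim\mathcal E-1+\sum_jb_{\tau_j}.$$
The nonempty fibers of $\mathcal B_\sigma\to\mathcal E$ are invariant under $N^\ell$: replacing each $y_j$ by $a_jy_j$ with $a_j\in N$ changes neither the $G$-orbit, the $N$-orbits, the types, the numbers $c$, criticality, nor the values of $\psi$. So they have dimension $\ge\sum b_{\tau_j}$, and by (FD) the image of $\mathcal B_\sigma$ in $\mathcal E$ has dimension $\le\dim\mathcal E-1$. There are finitely many $\sigma$, so we may choose $\psi\in\mathcal E$ outside all these images.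

**Step 5: finiteness.** The purpose is to pass from each level to the whole orbit. By the choice of $\psi$, every level of $\psi|_{Gx}$ contains at most $\ell-1$ critical $N$-orbits. The critical set of $\psi|_{Gx}$ is semialgebraic, so it has finitely many components, and two points of a component are joined in it by a continuous path that is $C^1$ off finitely many parameters. Along such a path $\psi$ is constant, since its derivative vanishes wherever the path is $C^1$. So there are finitely many critical values, and the critical set is a finite union of $N$-orbits.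

### 9.2 Weights on critical $N$-orbits

The purpose of this part is to attach to each critical $N$-orbit an integer, so that the sums over fibers are locally constant.

Let $M=G/N$ with a $G$-invariant Riemannian metric. For $x\in W$ let
$$\varphi_x(gN)=\psi(g^{-1}x),\qquad v_x=\operatorname{grad}\varphi_x .$$
This is well defined as $\psi$ is $N$-invariant, and $v_x(m)$ is continuous in $(x,m)\in W\times M$. Since $\varphi_{ax}=\varphi_x\circ a^{-1}$, we have $v_{ax}=a_*v_x$ for $a\in G$. The maps $G\to M$ and $G\to Gx$, $g\mapsto g^{-1}x$, are submersions, so $gN$ is a zero of $v_x$ iff $g^{-1}x$ is critical for $\psi|_{Gx}$.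

Let $C=\{y\in X:D\psi(y)(\xi_iy)=0\ \forall i\}$ be the set of $y\in X$ critical for $\psi|_{Gy}$. It is closed in $X$ and $N$-invariant. Put $\pi=p|:C/N\to X/G$. The map $p$ is closed, because $X\to X/G$ is closed and $X\to X/N$ is onto; and $C/N$ is closed in $X/N$. So $\pi$ is closed, and its fibers are finite by 9.1.

For $x\in X$ let $e_x:M\to X/N$, $e_x(gN)=Ng^{-1}x$. It is continuous in $(x,m)$, satisfies $e_{ax}(am)=e_x(m)$, has image $p^{-1}(Gx)$, and the zero set of $v_x$ is $e_x^{-1}(C/N)$. For $c\in\pi^{-1}(Gx)$ put
$$\mu(c)=\operatorname{ind}(v_x,\Omega),$$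
where $\Omega$ is an open neighborhood of the compact set $e_x^{-1}(c)$ containing no other zeros. If $x$ is replaced by $ax$, both $v_x$ and $e_x^{-1}(c)$ are moved by the diffeomorphism $a$ of $M$, so $\mu(c)$ does not depend on the choice of $x$ in its orbit. By additivity $\sum_{c\in\pi^{-1}(y)}\mu(c)=\chi(M)$ for all $y\in X/G$.

**Claim.** Let $y_0=Gx_0$, $\pi^{-1}(y_0)=\{c_1,\dots,c_s\}$, and let $V_i\ni c_i$ be disjoint open sets in $X/N$. For $y$ near $y_0$ we have $\pi^{-1}(y)\subset\bigcup V_i$ and $\sum_{c\in\pi^{-1}(y)\cap V_i}\mu(c)=\mu(c_i)$ for each $i$.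

Proof. Choose compact neighborhoods $K_i$ of $e_{x_0}^{-1}(c_i)$ in $M$ with $K_i\subset e_{x_0}^{-1}(V_i)$; they are disjoint. The field $v_{x_0}$ has no zeros on the compact set $M\setminus\bigcup\operatorname{int}K_i$. By compactness there is $\delta>0$ such that for $x\in W$ with $|x-x_0|<\delta$, $v_x$ has no zeros outside $\bigcup\operatorname{int}K_i$, and, if moreover $x\in X$, $e_x(K_i)\subset V_i$ for all $i$. For such $x\in X$, every zero of $v_x$ lies in some $\operatorname{int}K_i$ and is mapped by $e_x$ into $V_i$. As the $V_i$ are disjoint, the zeros in $\operatorname{int}K_i$ are exactly $\bigcup\{e_x^{-1}(c):c\in\pi^{-1}(Gx)\cap V_i\}$. So the sum in question is $\operatorname{ind}(v_x,\operatorname{int}K_i)$. By homotopy invariance along the segment from $x_0$ to $x$ in $W$, it equals $\operatorname{ind}(v_{x_0},\operatorname{int}K_i)=\mu(c_i)$. Since $X\to X/G$ is open, such $x$ represent all $y$ in a neighborhood of $y_0$. $\square$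

### 9.3 The transfer map

The purpose of this part is to turn the weights into a map of sheaves. Sections of $\pi_*A$ over an open $U\subset X/G$ are the locally constant functions $s:\pi^{-1}(U)\to A$. Given $s$ and $y_0\in U$, take the $V_i$ in the Claim so small that $s$ is constant on $V_i\cap C/N$. Then near $y_0$ the function
$$y\mapsto\sum_{c\in\pi^{-1}(y)}\mu(c)\,s(c)$$
equals $\sum_i\mu(c_i)s(c_i)$, so it is locally constant. This defines a sheaf map $\pi_*A\to A$ on $X/G$, and the composite $A\to\pi_*A\to A$ is multiplication by $\chi(M)$. As $\pi$ is closed with finite fibers, $R^q\pi_*A=0$ for $q>0$ by (S3), so $H^*(X/G;\pi_*A)=H^*(C/N;A)$. Under this identification $A\to\pi_*A$ induces $\pi^*$, which is $p^*$ followed by restriction to $C/N$. So if $t$ is the composite $H^*(X/N)\to H^*(C/N)\to H^*(X/G)$ of restriction and the map induced by $\pi_*A\to A$, then $t\circ p^*$ is multiplication by $\chi(M)=\chi(G/N)$. This proves Lemma 7. $\square$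

## 10. Weak contractibility of the punctured neighborhoods, and the case $n\ge3$

**Lemma 8.** Suppose it is not the case that $n=2$ and $G\supseteq SO(2)$. Then every $Z=Z_{r,\varepsilon}=(\tilde U\setminus L)/G$ is weakly contractible.

Proof. $Z$ is open in the ANR $Y$, and it is nonempty and path connected by Lemma 5(3).

**Step 1: $\pi_1(Z)=0$.** This is what Hurewicz will need. Let $\omega$ be a loop at $q(h_0)$. Paths lift through orbit maps of compact Lie groups (Bredon, *Introduction to Compact Transformation Groups*, Thm II.6.2), so, after translating the lift by an element of $G$, $\omega=q\gamma$ with $\gamma$ a path in $\tilde U\setminus L$ from $h_0$ to $gh_0$ for some $g\in G$. By Lemma 6(iii) and Lemma 1 there is $D\in\tilde U\setminus L$ with $gD=D$. Let $\beta$ be a path in $\tilde U\setminus L$ from $h_0$ to $D$. Then $g\beta$ runs from $gh_0$ to $gD=D$, so $\gamma*(g\beta)*\beta^{-1}$ is a loop in $\tilde U\setminus L$, null-homotopic by Lemma 5(3). Its image $\omega*q\beta*(q\beta)^{-1}\simeq\omega$ is null-homotopic in $Z$.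

**Step 2: restriction from $Z$ to $X_d/G$ is zero in reduced cohomology.** Here we cone modulo $N$ and transfer. Let $F$ be a field, $d$ so large that $X_d\ne\emptyset$, and $N=N_G(T)$. By Lemma 6(ii) and Lemma 1 there is an $N$-invariant non-polynomial $D\in\tilde U$. By Lemma 5(2), $(h,t)\mapsto(1-t)h+tD$ is an $N$-equivariant homotopy $X_d\times[0,1]\to\tilde U\setminus L$ from the inclusion to a constant. So $X_d/N\to(\tilde U\setminus L)/N$ is null-homotopic, and by (S2) the restriction $\tilde H^*((\tilde U\setminus L)/N;F)\to\tilde H^*(X_d/N;F)$ is zero.

Now let $x\in\tilde H^*(Z;F)$, with restriction $x'\in\tilde H^*(X_d/G;F)$. The pullback of $x'$ under $p:X_d/N\to X_d/G$ is also obtained by first pulling $x$ back to $(\tilde U\setminus L)/N$ and then restricting to $X_d/N$. So $p^*x'=0$ in reduced cohomology. By Lemmas 7 and 6(i), $p^*$ is injective on $H^*$. It is then injective on $\tilde H^*$: if $p^*$ of a class is a constant class, the class minus that constant is in the kernel, which is $0$. Hence $x'=0$.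

**Step 3: homology of $Z$ vanishes.** The spaces $Z$ and $X_d/G$ are locally contractible, the first as an open subset of an ANR, the second as a space homeomorphic to a semialgebraic set. By (S1) the zero map of Step 2 is a map of singular cohomology, namely the $F$-dual of $\tilde H_*(X_d/G;F)\to\tilde H_*(Z;F)$. So this homology map is zero. Every class in $\tilde H_*(Z;F)$ is supported on a compact $C'\subset Z$. Apply Lemma 5(1) to the compact set $q^{-1}(C')$: as $P_k$ is equivariant, the inclusion $C'\to Z$ is homotopic in $Z$ to a map that factors through some $X_d/G\to Z$. So the class is zero, and $\tilde H_*(Z;F)=0$ for $F=\mathbb Q$ and all $F=\mathbb F_p$. By universal coefficients, $H_i(Z;\mathbb Z)\otimes\mathbb F_p\subset H_i(Z;\mathbb F_p)$, and $\operatorname{Tor}(H_i(Z;\mathbb Z),\mathbb F_p)$ is a quotient of $H_{i+1}(Z;\mathbb F_p)$. So for $i\ge1$ the group $H_i(Z;\mathbb Z)$ is divisible without torsion, while $H_i(Z;\mathbb Z)\otimes\mathbb Q=0$. It is zero. With Step 1, the Hurewicz theorem shows that all homotopy groups of $Z$ vanish. $\square$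

**Proposition 9.** If it is not the case that $n=2$ and $G\supseteq SO(2)$, then $cc(\mathbb B^n)/G\cong Q$.

Proof. By Lemma 8 all $Z_{r,\varepsilon}$ are weakly contractible, by Lemma 4 $\Lambda$ is a Z-set in $Y$, and by Lemma 3 $Y\cong Q$. $\square$

In particular $cc(\mathbb B^n)/O(n)\cong Q$ for all $n\ge3$, and the conjecture fails for every $n\ge3$.

## 11. A class of degree 4 around the arc of discs in the plane

Now let $n=2$ and $G\in\{SO(2),O(2)\}$. Lemma 6(ii) fails, and we show that the degree 4 class seen in Section 3 survives.

**Proposition 10.** For $n=2$ and $G\in\{SO(2),O(2)\}$, $Y=cc(\mathbb B^2)/G\not\cong Q$.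

Proof. Let $X=\mathcal K\setminus L$, so $X/G=Y\setminus\Lambda$.

**Step 1: $H_4(Y\setminus\Lambda;\mathbb Q)\ne0$.** The purpose is to compare $X/G$ with a Grassmannian. For $x\in X$ the stabilizer $G_x$ is finite: an infinite closed subgroup of $O(2)$ contains $SO(2)$, and would make $x$ constant. Let $V=V_2(\mathbb R^8)$ be the Stiefel manifold of orthonormal 2-frames in $\mathbb R^8$. It is compact and 5-connected, $O(2)$ acts freely on it, and $V/O(2)=Gr_2(\mathbb R^8)$; $V/SO(2)$ is the oriented Grassmannian. Let $E=(X\times V)/G$ with the diagonal action.

First project to $V/G$. The map $E\to V/G$ is a fiber bundle with fiber $X$, which is weakly contractible by Lemma 5(3) with $r=0$, $\varepsilon=2$ (then $\tilde U=\mathcal K$). So $H^4(E;\mathbb Q)\cong H^4(V/G;\mathbb Q)$ in singular cohomology. $E$ is metrizable, and it is locally contractible, being locally a product of a manifold with the open subset $X$ of the convex set $\mathcal K$. By (S1) this is also sheaf cohomology. The first Pontryagin class $p_1$ of the tautological plane bundle is nonzero in $H^4(V/G;\mathbb Q)$: under the map $\mathbb{CP}^3\to V/G$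 which regards complex lines in $\mathbb C^4=\mathbb R^8$ as (oriented) real planes, it pulls back to $c_1^2\ne0$. Hence $H^4(E;\mathbb Q)\ne0$.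

Now project to $X/G$. The map $E\to X/G$ is onto. It is closed, since $X\times V\to X$ is closed ($V$ is compact) and $X\to X/G$ is closed. Its fiber over $Gx$ is $V/G_x$, compact and connected. Since $G_x$ is finite, $H^i(V/G_x;\mathbb Q)=H^i(V;\mathbb Q)^{G_x}=0$ for $0<i\le5$. By Vietoris–Begle, $H^4(X/G;\mathbb Q)\cong H^4(E;\mathbb Q)\ne0$.

As $Y\setminus\Lambda$ is open in the ANR $Y$ (Lemma 2), this is singular cohomology, the dual of $H_4(Y\setminus\Lambda;\mathbb Q)$. So the latter is nonzero.

**Step 2: $H_5(Y\setminus\{y_0\};\mathbb Q)\ne0$ for $y_0=[\frac12]$.** The purpose is to replace the arc $\Lambda$, which a homeomorphism onto $Q$ need not respect in any way we know, by a single point. Put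
$$O_1=Y\setminus\{[s]:s\ge\tfrac12\},\qquad O_2=Y\setminus\{[s]:s\le\tfrac12\}.$$
These are open, $O_1\cup O_2=Y\setminus\{y_0\}$, and $O_1\cap O_2=Y\setminus\Lambda$. The set $O_1$ is contractible via $h\mapsto(1-t)h$: nonconstant $h$ stay nonconstant for $t<1$ and end at $0$, and constants $s<\frac12$ stay below $\frac12$. Similarly $O_2$ is contractible via $h\mapsto(1-t)h+t$: constants $s>\frac12$ only grow, and everything ends at $1$. Mayer–Vietoris gives $H_5(Y\setminus\{y_0\};\mathbb Q)\cong H_4(Y\setminus\Lambda;\mathbb Q)\ne0$.

**Step 3: comparison with $Q$.** By the example after Definition 4, $Q$ minus any point is contractible. So $Y\not\cong Q$. $\square$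

Thus the conjecture holds for $n=2$. Propositions 9 and 10 together prove Theorem A.

## 12. Sets that touch the sphere

We prove Theorem B. Since $\max h_A=\max_{a\in A}|a|$, the set $M(n)$ corresponds to $\mathcal M=\{h\in\mathcal K:\max h=1\}$, and $\max h=0$ only for $h=0$. Let
$$\nu:\mathcal K\setminus\{0\}\to\mathcal M,\qquad\nu(h)=h/\max h,$$
a $G$-equivariant retraction; it corresponds to scaling $A$ until it touches $S$. By (1), $\|h\|=\max h$, so
$$\|\nu(h)-h\|=|1-\max h|\cdot\frac{\|h\|}{\max h}=1-\max h. \tag{5}$$

**Step 1: the positive case.** The purpose is to show $\mathcal M/G\cong Q$ when it is not the case that $n=2$ and $G\supseteq SO(2)$. The space $\mathcal M/G$ is compact, and via $\nu$ it is a retract of the open subset $Y\setminus\{[0]\}$ of the ANR $Y$, so it is an ANR. It is contractible via $h\mapsto(1-t)h+t$, which keeps $\max h=1$. So it is a compact AR. Since $\Lambda$ is a Z-set in $Y$ by Lemmas 8 and 4, the proof of Lemma 3 provides, for each $\varepsilon>0$, maps $f_1,f_2:Y\to Y$ that are $3\varepsilon$-close to $\mathrm{id}$, with $f_1(Y)\subset q(\mathcal K\cap W_d)$ and $f_2(Y)\subset q(\mathcal K\setminus W_d)$.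 Let $3\varepsilon<1$. Restrict $f_i$ to $\mathcal M/G$; its values are orbits of functions $h$ with $\max h\ge1-3\varepsilon>0$. Compose with the map induced by $\nu$. By (5) the result is $6\varepsilon$-close to the identity of $\mathcal M/G$. The images stay disjoint, since multiplying by a positive number preserves both $W_d$ and its complement. Toruńczyk's theorem gives $\mathcal M/G\cong Q$.

**Step 2: the negative case.** The purpose is to show $\mathcal M/G\not\cong Q$ when $n=2$ and $G\supseteq SO(2)$. For $h\in\mathcal M$ and $t\in[0,1]$ we have $th\in\mathcal K$ with $\max(th)=t$. So every nonzero element of $\mathcal K$ is $th$ for exactly one pair $(h,t)$ with $t>0$, and $(h,t)\mapsto th$ induces a homeomorphism of the cone over the compactum $\mathcal M/G$ onto $Y$. Suppose $\mathcal M/G\cong Q$. Then $Y\cong\operatorname{Cone}(Q)$. Let $Q'\subset\ell_2$ be a compact convex copy of $Q$. The cone is homeomorphic to $\{(t,tx):t\in[0,1],\ x\in Q'\}\subset\mathbb R\times\ell_2$, which is the convex hull of the origin and $\{1\}\times Q'$, an infinite-dimensional compact convex set in a Hilbert space. By Keller's theorem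 $Y\cong Q$, contradicting Proposition 10. This proves Theorem B. $\square$
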